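# Maximum cocliques in the graph of $(q+1)$-sets meeting in one point

## Planes, 2-stars and the graph $\Gamma_1(n,k)$

Fix an integer $q\ge 2$ and put
$$n=q^2+q+1,\qquad k=q+1 .$$
Let $X$ be a set of $n$ points, let $\mathcal K=\binom Xk$ be the set of its $k$-subsets, and let $v=\binom nk=|\mathcal K|$. Three relations between these numbers will be used all the time:
$$k(k-1)=q(q+1)=n-1,\qquad k\le \frac n2,\qquad \frac vn=\binom{n-2}{k-2}.$$
The second holds because $n-2k=q^2-q-1>0$. The third holds because $\binom nk=\frac{n(n-1)}{k(k-1)}\binom{n-2}{k-2}$ and $k(k-1)=n-1$. For a condition we write $[\,\cdot\,]$ for its truth value, $1$ or $0$.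

**Definition (the graph).** The vertices of $\Gamma_1(n,k)$ are the $k$-subsets of $X$. Two of them are adjacent if and only if they intersect in exactly one point.

*Example.* For $q=2$ we have $n=7$, $k=3$ and $35$ vertices. The neighbors of $A$ are found by choosing one of its three points and two of the four points outside, so the degree is $3\binom42=18$. For $q=3$ we have $n=13$, $k=4$, $v=715$, and the degree is $4\binom93=336$.

**Definition (clique, coclique, chromatic number).** A clique is a set of pairwise adjacent vertices. A coclique is a set of pairwise non-adjacent vertices. The chromatic number $\chi(\Gamma)$ is the least number of cocliques into which the vertex set can be partitioned.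

*Example.* In $\Gamma_1(7,3)$ the sets $\{1,2,3\},\{1,4,5\}$ form a clique. The sets $\{1,2,3\},\{1,2,4\},\{5,6,7\}$ form a coclique: the intersections have sizes $2,0,0$. Note that in this graph disjoint sets are *not* adjacent.

**Definition (projective plane).** A projective plane of order $q$ on $X$ is a family $P$ of $(q+1)$-subsets of $X$, called lines, such that any two points lie in exactly one line.

Counting pairs of points, the number of lines is $\binom n2/\binom k2=\frac{n(n-1)}{k(k-1)}=n$. Each point $p$ lies on $(n-1)/q=q+1$ lines. If $\ell$ is a line not containing $p$, the $q+1$ points of $\ell$ are joined to $p$ by $q+1$ different lines, since a line meeting $\ell$ in two points equals $\ell$. So every line through $p$ meets $\ell$. Hence any two lines meet in exactly one point. For $\pi\in\mathrm{Sym}(X)$ we write $\pi P$ for the plane whose lines are the sets $\pi\ell$, $\ell\in P$.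

*Example.* For $q=2$ the seven sets
$$124,\ 235,\ 346,\ 457,\ 561,\ 672,\ 713$$
form a plane of order $2$, the Fano plane.

**Definition (2-star).** A 2-star is the family of all $k$-sets containing a fixed pair of points. It has $\binom{n-2}{k-2}$ members. The problem source calls it a set of EKR type.

*Example.* For $q=2$, the 2-star on $\{1,2\}$ is $\{123,124,125,126,127\}$. In general two members of a 2-star share at least two points, so a 2-star is a coclique.

## Functions on $k$-sets and their levels

We work in $\mathbb R^{\mathcal K}$ with the usual inner product. The characteristic function of $\mathcal F\subseteq\mathcal K$ is $\chi_{\mathcal F}$, and $\mathbf 1$ is the constant function. A permutation $g\in\mathrm{Sym}(X)$ acts by $(gf)(A)=f(g^{-1}A)$, and a submodule is a subspace invariant under all $g$.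

**Definition (the spaces $U_i$).** For $0\le i\le k$ let $U_i$ be the span of the functions $A\mapsto[T\subseteq A]$ with $T\subseteq X$, $|T|=i$.

*Examples.* $U_0$ is the space of constants. The function $A\mapsto|A\cap Q|=\sum_{x\in Q}[x\in A]$ lies in $U_1$ for every $Q\subseteq X$. The characteristic function of a 2-star is $A\mapsto[e\subseteq A]$ with $|e|=2$, so it lies in $U_2$. In general $f\in U_2$ means that there are weights $w(p)$ on the pairs $p$ of points with $f(A)=\sum_{p\in\binom A2}w(p)$ for all $A$.

We have $U_{i-1}\subseteq U_i$, because for $|T|=i-1$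
$$(k-i+1)\,[T\subseteq A]=\sum_{x\in X\setminus T}[T\cup\{x\}\subseteq A].$$
Also $U_k=\mathbb R^{\mathcal K}$.

**Definition (the spaces $V_j$).** Put $V_0=U_0$ and $V_j=U_j\cap U_{j-1}^{\perp}$ for $1\le j\le k$. So $U_i=V_0\oplus\dots\oplus V_i$ orthogonally. Let $E_j$ be the orthogonal projection onto $V_j$ and $m_j=\dim V_j$.

*Example.* If $\sum_{x\in X}w(x)=0$, then $f(A)=\sum_{x\in A}w(x)$ lies in $V_1$: it is in $U_1$, and its sum over all $A$ is $\binom{n-1}{k-1}\sum_xw(x)=0$.

**Textbook fact** (Delsarte 1973; Godsil–Meagher, *Erdős–Ko–Rado Theorems: Algebraic Approaches*, Ch. 6). Since $k\le n/2$, the spaces $V_0,\dots,V_k$ are irreducible and pairwise non-isomorphic $\mathrm{Sym}(X)$-modules.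

We shall use two consequences.

*(a) Every submodule $W$ of $\mathbb R^{\mathcal K}$ is a sum of some of the $V_j$, and it contains $V_j$ whenever $E_jW\ne0$.* Let $S$ be an irreducible submodule. Each $E_i$ commutes with $\mathrm{Sym}(X)$, so by Schur's lemma $E_i|_S$ is zero or an isomorphism onto $V_i$. As the $V_i$ are pairwise non-isomorphic, $E_i|_S\neq0$ for at most one $i$. Since $\sum_iE_i$ is the identity, it happens for exactly one $i$, and then $S=V_i$. Now $W$ is a direct sum of irreducible submodules, hence a sum of some of the $V_i$. If $V_j$ were not among them, $E_j$ would vanish on $W$.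

*(b) A symmetric matrix that commutes with $\mathrm{Sym}(X)$ acts on each $V_j$ as a scalar.* Its eigenspaces are submodules whose sum is $\mathbb R^{\mathcal K}$. Given $j$, some eigenspace is not killed by $E_j$, and by (a) it contains $V_j$.

## Cocliques that attain the bound $\binom{n-2}{k-2}$

Suppose that a projective plane $P$ of order $q$ exists on $X$. Its $n$ lines form a clique of $\Gamma_1(n,k)$. Let $\mathcal F$ be a coclique. For a uniformly random $\pi\in\mathrm{Sym}(X)$ each line $\ell$ is moved to a uniformly random $k$-set, so the expected number of lines of $\pi P$ in $\mathcal F$ is $n|\mathcal F|/v$. A clique and a coclique share at most one vertex, so this expectation is at most $1$: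
$$|\mathcal F|\le\frac vn=\binom{n-2}{k-2}.\tag{1}$$
The 2-stars attain this bound. Are they the only cocliques that do?

For $q=2$ they are not. Let $L$ be a line of the Fano plane, and let $\mathcal F_L$ consist of $L$ and the four $3$-subsets of $X\setminus L$. Two $3$-subsets of a $4$-set share two points, and $L$ is disjoint from the other four. So $\mathcal F_L$ is a coclique of size $5=\binom51$, and it is not a 2-star. We call it a *Fano coclique*. The seven families $\mathcal F_L$ even partition $\mathcal K$. Indeed, three non-collinear points lie on $3\cdot3-3=6$ lines altogether, so a $3$-set that is not a line is disjoint from exactly one line. Hence $\chi(\Gamma_1(7,3))\le7$, and equality holds by (1).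

The source of the problem, "Synchronization, association schemes and Steiner systems" (http://www-groups.mcs.st-andrews.ac.uk/~pjc/talks/bcc27/scheme1.pdf), states the conjecture that for $q>2$, when a plane of order $q$ exists, a coclique attaining the bound must be of EKR type. It is known that this holds for $q=3$ and $q=4$. The question is whether it holds for all such $q>2$. It does, and the existence of a plane turns out not to be needed. Here are the statements to be proved. **From now on $q\ge3$, unless $q=2$ is said explicitly.**

**Theorem 1.** Every coclique of $\Gamma_1(n,k)$ has size at most $\binom{n-2}{k-2}$, with equality if and only if it is a 2-star.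

**Theorem 2.** If $\mathcal F_1,\mathcal F_2\subseteq\mathcal K$ satisfy $|A\cap B|\ne1$ for all $A\in\mathcal F_1$, $B\in\mathcal F_2$, then $|\mathcal F_1||\mathcal F_2|\le\binom{n-2}{k-2}^2$, with equality if and only if $\mathcal F_1=\mathcal F_2$ is a 2-star.

**Theorem 3.** Let $P$ be a projective plane of order $q\ge3$ on $X$. A family $\mathcal F\subseteq\mathcal K$ (not assumed to be a coclique) contains exactly one line of each plane $\pi P$, $\pi\in\mathrm{Sym}(X)$, if and only if $\mathcal F$ is a 2-star.

**Corollary 4.** For $q\ge3$, $\chi(\Gamma_1(n,k))>n$. (For $q=2$ it is $7=n$.)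

All of these rest on one theorem about functions of level two.

**Theorem 5.** If $\mathcal F\subseteq\mathcal K$, $|\mathcal F|=\binom{n-2}{k-2}$ and $\chi_{\mathcal F}\in U_2$, then $\mathcal F$ is a 2-star.

## What equality in the clique bound says, and what Fano cocliques share with 2-stars

The first thing to try is to squeeze the equality case of (1). If $|\mathcal F|=v/n$, the expectation is exactly $1$ while every value is at most $1$, so $\mathcal F$ contains exactly one line of every plane $\pi P$. One would then like to play planes against each other until a common pair of points appears.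

This stops at once, for two reasons. First, "at most one line of each plane" is only the coclique condition again: two $k$-sets meeting in one point can be moved by a permutation to two lines of $P$, so they are lines of a common $\pi P$. The new information is "at least one", and it says nothing about which line. Second, the derivation is valid for $q=2$ too: a Fano coclique also contains exactly one line of every Fano plane on $X$. So the argument must use $q>2$ somewhere, and the clique bound does not show where.

The next thing to try is linear algebra: equality in an eigenvalue bound forces $\chi_{\mathcal F}$ into a few of the $V_j$. We will see that it forces $\chi_{\mathcal F}\in U_2$. But this property, too, is shared by the Fano cocliques. For $q=2$ give weight $w=\frac13$ to each pair inside $L$ and to each pair inside $X\setminus L$, and weight $-\frac16$ to each pair with one point in each. A $3$-set $A$ with $|A\cap L|=3,2,1,0$ then gets total weight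
$$3\cdot\tfrac13=1,\qquad \tfrac13-2\cdot\tfrac16=0,\qquad \tfrac13-2\cdot\tfrac16=0,\qquad 3\cdot\tfrac13=1,$$
which is $\chi_{\mathcal F_L}(A)$. So being in $U_2$ and having the right size is not enough when $q=2$, and Theorem 5 is a real step.

The plan is: compute the eigenvalues, deduce $\chi_{\mathcal F}\in U_2$ from equality, then prove Theorem 5.

## The eigenvalues of $\Gamma_1(n,k)$

Let $M$ be the adjacency matrix of $\Gamma_1(n,k)$. It is symmetric and commutes with $\mathrm{Sym}(X)$, so by (b) it acts on $V_j$ as a scalar $\lambda_j$. The purpose of this section is to find $\lambda_j$ and to see which of them have the largest absolute value on $\mathbf 1^\perp$.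

**A test function in $V_j$.** To find $\lambda_j$ it is enough to apply $M$ to one nonzero element of $V_j$ and evaluate at one set. Let $0\le j\le k$, take distinct points $a_1,\dots,a_j,b_1,\dots,b_j$ (possible as $2k\le n$), and let
$$\varphi(B)=\prod_{i=1}^j\bigl([a_i\in B]-[b_i\in B]\bigr).$$
Expanding the product gives a signed sum of functions $[T\subseteq B]$ with $|T|=j$, so $\varphi\in U_j$. If $|T|=j-1$, some pair $\{a_i,b_i\}$ is disjoint from $T$. The transposition $(a_i\,b_i)$ fixes the function $[T\subseteq\cdot]$ and negates $\varphi$. It preserves inner products, so $\langle[T\subseteq\cdot],\varphi\rangle=0$. Hence $\varphi\perp U_{j-1}$ and $\varphi\in V_j$.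

**Evaluation.** Let $A$ be a $k$-set containing all $a_i$ and no $b_i$. Then $\varphi(A)=1$, so
$$\lambda_j=(M\varphi)(A)=\sum_{|A\cap B|=1}\varphi(B).$$
Now $\varphi(B)\ne0$ only if $B$ contains exactly one point of each pair $\{a_i,b_i\}$, and since $|A\cap B|=1$ it contains at most one $a_i$. There are $n-k-j=q^2-j$ points outside $A\cup\{b_1,\dots,b_j\}$. Two kinds of $B$ contribute.

- $B$ contains all $b_i$. The sign is $(-1)^j$. The point of $A\cap B$ is one of the $k-j$ points of $A\setminus\{a_1,\dots,a_j\}$, and the remaining $k-j-1$ points are chosen among those $q^2-j$ points.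
- $B$ contains exactly one $a_i$ ($j$ choices) and the other $j-1$ points $b_{i'}$. The sign is $(-1)^{j-1}$, and all remaining $k-j$ points are chosen among those $q^2-j$ points.

So
$$\lambda_j=(-1)^j\left[(k-j)\binom{q^2-j}{k-j-1}-j\binom{q^2-j}{k-j}\right].$$
From $\binom{m}{r-1}=\binom mr\frac{r}{m-r+1}$ with $m=q^2-j$, $r=k-j$ we have $m-r+1=q^2-q=q(q-1)$, hence
$$\lambda_j=(-1)^j\binom{q^2-j}{q+1-j}\left[\frac{(q+1-j)^2}{q(q-1)}-j\right],\qquad0\le j\le k.\tag{2}$$
(For $j=k$ the first kind of $B$ does not occur, and its term is $0$ in (2) as well.) Formula (2) is valid for $q=2$ too.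

**Lemma 6.** Put $\lambda=\frac1{q-1}\binom{q^2-1}q>0$. Then $\lambda_1=\lambda_2=-\lambda$, $\lambda_0=(n-1)\lambda$, and $|\lambda_j|<\lambda$ for $3\le j\le k$.

*Proof.* First the three equalities. By (2),
$$\lambda_1=-\binom{q^2-1}q\left(\frac q{q-1}-1\right)=-\frac1{q-1}\binom{q^2-1}q=-\lambda .$$
Next, $\binom{q^2-1}q=\frac{q^2-1}q\binom{q^2-2}{q-1}$ gives $\lambda=\frac{q+1}q\binom{q^2-2}{q-1}$, and (2) gives
$$\lambda_2=\binom{q^2-2}{q-1}\left(\frac{q-1}q-2\right)=-\frac{q+1}q\binom{q^2-2}{q-1}=-\lambda .$$
Finally $\lambda_0$ is the degree $k\binom{n-k}{k-1}=(q+1)\binom{q^2}q$. As $\binom{q^2}q=\frac{q^2}{q^2-q}\binom{q^2-1}q=\frac q{q-1}\binom{q^2-1}q$, we get $\lambda_0=q(q+1)\lambda=(n-1)\lambda$.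

Now let $3\le j\le k$. Then $0\le\frac{(q+1-j)^2}{q(q-1)}\le\frac{(q-2)^2}{q(q-1)}<1$, so the bracket in (2) has absolute value at most $j$, and
$$|\lambda_j|\le t_j:=j\binom{q^2-j}{q+1-j}.$$
For $3\le j<k$,
$$\frac{t_{j+1}}{t_j}=\frac{j+1}j\cdot\frac{q+1-j}{q^2-j}\le\frac43\cdot\frac{q-2}{q^2-3}<1 .$$
Here $\frac{q+1-j}{q^2-j}$ decreases in $j$, because its numerator is smaller than its denominator and both drop by $1$. The last inequality says $3q^2-4q-1>0$. So $|\lambda_j|\le t_3=3\binom{q^2-3}{q-2}$. On the other hand $\binom{q^2-2}{q-1}=\frac{q^2-2}{q-1}\binom{q^2-3}{q-2}$, so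
$$\lambda=\frac{(q+1)(q^2-2)}{q(q-1)}\binom{q^2-3}{q-2},$$
and
$$(q+1)(q^2-2)-3q(q-1)=q^3-2q^2+q-2=(q-2)(q^2+1)>0 .$$
Hence $t_3<\lambda$. $\square$

*Example.* For $q=3$, $(\lambda_0,\dots,\lambda_4)=(336,-28,-28,17,-4)$. With $m_j=\binom{13}j-\binom{13}{j-1}$, that is $1,12,65,208,429$, the trace is $336-28\cdot77+17\cdot208-4\cdot429=0$, as it must be. For $q=2$ the eigenvalues are $(18,-3,-3,3)$.

## Equality in the eigenvalue bound forces level two

We now prove Theorems 2 and 1, taking Theorem 5 for granted.

*Proof of Theorem 2.* If one family is empty, the product is $0$ and there is nothing to do. Otherwise let $\mu_i=|\mathcal F_i|/v$ and write $\chi_{\mathcal F_i}=\mu_i\mathbf 1+f_i'$ with $f_i'\perp\mathbf 1$. Then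
$$\|f_i'\|^2=v\mu_i-v\mu_i^2=v\mu_i(1-\mu_i).$$

**The bound.** The number $\chi_{\mathcal F_1}^\top M\chi_{\mathcal F_2}$ counts pairs $(A,B)\in\mathcal F_1\times\mathcal F_2$ with $|A\cap B|=1$, so it is $0$. By Lemma 6, $\|Mf\|\le\lambda\|f\|$ for $f\perp\mathbf 1$. Therefore
$$0=\lambda_0v\mu_1\mu_2+f_1'^\top Mf_2'\ge\lambda_0v\mu_1\mu_2-\lambda\|f_1'\|\|f_2'\| .\tag{3}$$
Put $m=\sqrt{\mu_1\mu_2}>0$. Then $\|f_1'\|\|f_2'\|=vm\sqrt{(1-\mu_1)(1-\mu_2)}$, and dividing (3) by $vm$ gives
$$\lambda_0m\le\lambda\sqrt{(1-\mu_1)(1-\mu_2)}\le\lambda(1-m).\tag{4}$$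
The last step holds because $(1-\mu_1)(1-\mu_2)=1-(\mu_1+\mu_2)+m^2\le1-2m+m^2$. Hence $m\le\frac{\lambda}{\lambda_0+\lambda}=\frac1n$, that is, $\sqrt{|\mathcal F_1||\mathcal F_2|}\le\frac vn=\binom{n-2}{k-2}$.

**Equality.** Suppose $m=1/n$. Then $\lambda_0m=\lambda(1-m)$, so (4) and (3) hold with equality throughout. Equality in the last step of (4) gives $\mu_1+\mu_2=2m$, so $\mu_1=\mu_2=1/n$ and $\|f_1'\|=\|f_2'\|\ne0$. Equality in (3) gives
$$f_1'^\top Mf_2'=-\lambda\|f_1'\|\|f_2'\| .$$
By Cauchy–Schwarz the left side has absolute value at most $\|f_1'\|\|Mf_2'\|$, so $\|Mf_2'\|=\lambda\|f_2'\|$. Since $\|Mf_2'\|^2=\sum_{j\ge1}\lambda_j^2\|E_jf_2'\|^2$ and $|\lambda_j|<\lambda$ for $j\ge3$, all components $E_jf_2'$ with $j\ge3$ vanish. So $f_2'\in V_1+V_2$ and $Mf_2'=-\lambda f_2'$. Substituting, $f_1'^\top f_2'=\|f_1'\|\|f_2'\|$. This is equality in Cauchy–Schwarz between vectors of equal norm, so $f_1'=f_2'$.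

Thus $\mathcal F_1=\mathcal F_2=:\mathcal F$, with $|\mathcal F|=\binom{n-2}{k-2}$ and $\chi_{\mathcal F}\in V_0+V_1+V_2=U_2$. By Theorem 5, $\mathcal F$ is a 2-star. Conversely, if $\mathcal F_1=\mathcal F_2$ is a 2-star, its members meet pairwise in at least two points, and the product of the sizes is $\binom{n-2}{k-2}^2$. $\square$

*Proof of Theorem 1.* Let $\mathcal F$ be a coclique and apply Theorem 2 with $\mathcal F_1=\mathcal F_2=\mathcal F$. The hypothesis holds for $A\ne B$ because $\mathcal F$ is a coclique, and for $A=B$ because $k\ne1$. $\square$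

## Swapping one point: the level-one case as a rehearsal

How can one recover a family from the information that its characteristic function has low level? Consider first level one: let $f=\chi_{\mathcal F}$ be non-constant with $f(A)=\sum_{x\in A}w(x)$. Swap one point: for $a\ne b$ and any $(k-1)$-set $D$ avoiding both,
$$w(a)-w(b)=f(D\cup\{a\})-f(D\cup\{b\})\in\{-1,0,1\}.$$
So $w$ takes exactly two values, $s$ and $s+1$ (it is not constant, as $f$ is not). If each were taken at least twice, say $w(a)=w(a')=s+1$ and $w(b)=w(b')=s$, then for a $(k-2)$-set $C$ avoiding these four points $f(C\cup\{a,a'\})-f(C\cup\{b,b'\})=2$, which is impossible. So one value is taken at a single point $p$. If it is $s+1$, then $f(A)=ks+[p\in A]$, and as $f$ takes both values $0$ and $1$, $ks=0$ and $\mathcal F=\{A:p\in A\}$. If it is $s$, then $f(A)=k(s+1)-[p\in A]$ and $\mathcal F=\{A:p\notin A\}$.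

Now try the same on level two, $f(A)=\sum_{p\in\binom A2}w(p)$. For $a\ne b$ and a $q$-set $B$ avoiding both, pairs inside $B$ cancel and
$$f(B\cup\{a\})-f(B\cup\{b\})=\sum_{y\in B}\bigl(w(ay)-w(by)\bigr).$$
This is where the rehearsal stops working: the swap bounds a sum of $q$ unknowns, not a single weight difference, and those unknowns may be fractions of either sign. (For a Fano coclique, with $a\in L$ and $b\notin L$, they are $\pm\frac12$.)

The way past this point is to regard the right side as a new object: it is a level-one function of the $q$-set $B$, with values in $\{-1,0,1\}$. So swap again, inside $B$. This determines the function almost completely, up to a constant. The constant is then excluded by counting, and here the size of $\mathcal F$ enters. What is left shows that each transposition of two points either preserves $\mathcal F$, or betrays a large piece of a 2-star inside $\mathcal F$. There is room for only one such piece.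

## Families of level two and size $\binom{n-2}{k-2}$: proof of Theorem 5

Let $f=\chi_{\mathcal F}\in U_2$ and $|\mathcal F|=\binom{n-2}{k-2}=\binom{n-2}{q-1}$. Fix $w:\binom X2\to\mathbb R$ with $f(A)=\sum_{p\in\binom A2}w(p)$ for all $A\in\mathcal K$.

For distinct $a,b\in X$ let $Y=X\setminus\{a,b\}$, $N=|Y|=q^2+q-1$, and
$$u(y)=u_{ab}(y)=w(ay)-w(by)\qquad(y\in Y).$$
For $B\subseteq Y$ write $u(B)=\sum_{y\in B}u(y)$. For every $q$-subset $B\subseteq Y$,
$$f(B\cup\{a\})-f(B\cup\{b\})=u(B)\in\{-1,0,1\}.\tag{5}$$

**Step 1: $u$ is constant outside at most two points.** The purpose is to extract individual values of $u$ from (5).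

Let $y,z\in Y$ be distinct. Choose $q-1$ further points $D\subseteq Y\setminus\{y,z\}$. By (5), $u(D\cup\{y\})$ and $u(D\cup\{z\})$ are integers, so their difference $u(y)-u(z)$ is an integer. Order $Y$ so that $u(y_1)\ge u(y_2)\ge\dots\ge u(y_N)$. Since $N\ge2q$, the first $q$ points and the last $q$ points are disjoint $q$-sets. By (5) their $u$-sums differ by at most $2$:
$$\sum_{i=1}^q\bigl(u(y_i)-u(y_{N+1-i})\bigr)\le2.$$
The summands are non-negative integers and non-increasing in $i$, and there are $q\ge3$ of them. If the third were at least $1$, the sum would be at least $3$. So $u(y_3)=u(y_{N-2})$, and $u$ equals a constant $c$ on $y_3,\dots,y_{N-2}$. The summands with $i\ge3$ are $0$. For $i=1,2$ we have $u(y_i)\ge c\ge u(y_{N+1-i})$, so the inequality reads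
$$|u(y_1)-c|+|u(y_2)-c|+|u(y_{N-1})-c|+|u(y_N)-c|\le2,$$
where all terms are integers. Hence at most two of them are non-zero, and
$$E=\{y\in Y:u(y)\ne c\}\quad\text{satisfies}\quad|E|\le2 .$$

**Step 2: $c=0$.** The purpose is to exclude a fractional background value of $u$, and this is done by counting.

For a $q$-set $B\subseteq Y\setminus E$ we have $u(B)=qc$, so $qc\in\{-1,0,1\}$ by (5). If $qc=1$, then $f(B\cup\{a\})=1$ for all these $B$. If $qc=-1$, then $f(B\cup\{b\})=1$ for all these $B$. Since $|Y\setminus E|\ge N-2=n-4$, in both cases $|\mathcal F|\ge\binom{n-4}q$. But, using $n-1-q=q^2$, $n-2=q^2+q-1$ and $n-3=q^2+q-2=(q+2)(q-1)$,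
$$\frac{\binom{n-4}q}{\binom{n-2}{q-1}}=\frac{q^2(q^2-1)(q^2-2)}{q(q^2+q-1)(q^2+q-2)}=\frac{q(q+1)(q^2-2)}{(q+2)(q^2+q-1)} .$$
The numerator is $q^4+q^3-2q^2-2q$ and the denominator is $q^3+3q^2+q-2$, with difference
$$q^4-5q^2-3q+2\ge4q^2-3q+2>0,$$
where $q^4\ge9q^2$ was used. So $|\mathcal F|>\binom{n-2}{q-1}$, a contradiction. Hence $c=0$.

**Step 3: the shape of $u$, and what it puts into $\mathcal F$.** The purpose is to translate a non-zero $u_{ab}$ into many members of $\mathcal F$.

By Steps 1 and 2, $u$ is integer-valued and vanishes off $E$, with $|E|\le2$. Applying (5) to a $q$-set $B$ that contains exactly one point of $E$ gives $|u|\le1$. If $|E|=2$ and both points had the same value $\pm1$, a $q$-set $B\supseteq E$ would have $u(B)=\pm2$, against (5). So $u$ takes the value $+1$ at most once, the value $-1$ at most once, and is $0$ elsewhere.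

For disjoint pairs $e,g$ of points put
$$S(e;g)=\{A\in\mathcal K:e\subseteq A,\ A\cap g=\emptyset\},\qquad|S(e;g)|=\binom{n-4}{q-1}.$$

**Claim.** If $u_{ab}\ne0$, then $\mathcal F\supseteq S(e;g)$ for some disjoint pairs $e,g$ with $e\cap\{a,b\}\ne\emptyset$.

*Proof of the claim.* Since $u_{ba}=-u_{ab}$, we may interchange $a$ and $b$ and assume that $u_{ab}(x)=1$ for some $x$. Let $y$ be the point with $u_{ab}(y)=-1$ if there is one, and otherwise any point of $Y\setminus\{x\}$. If a $q$-set $B\subseteq Y$ has $x\in B$ and $y\notin B$, then $u(B)=1$, so (5) forces $f(B\cup\{a\})=1$. The sets $B\cup\{a\}$ obtained in this way are exactly the members of $S(\{a,x\};\{b,y\})$. $\square$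

On the other hand, *if $u_{ab}=0$, then $\mathcal F$ is invariant under the transposition $(a\,b)$.* A $k$-set containing both or neither of $a,b$ is fixed by it. The others come in pairs $B\cup\{a\}$, $B\cup\{b\}$, on which $f$ agrees by (5).

**Step 4: there is exactly one pair $e$ with $S(e;g)\subseteq\mathcal F$ for some $g$.** The purpose is to find the pair on which the 2-star will sit.

*Existence.* Transpositions generate $\mathrm{Sym}(X)$, which is transitive on $\mathcal K$. Since $\emptyset\ne\mathcal F\ne\mathcal K$, the family $\mathcal F$ is not invariant under all transpositions. So $u_{ab}\ne0$ for some $a,b$, and the Claim gives $e$ and $g$.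

*Uniqueness.* Suppose $\mathcal F\supseteq S(e;g)$ and $\mathcal F\supseteq S(e';g')$ with $e\ne e'$. Sets in both families contain $e\cup e'$, which has at least three points, so there are at most $\binom{n-3}{q-2}$ of them (recall $k-3=q-2$). Thus
$$|\mathcal F|\ge2\binom{n-4}{q-1}-\binom{n-3}{q-2}.$$
Compare with $\binom{n-2}{q-1}$:
$$\frac{\binom{n-4}{q-1}}{\binom{n-2}{q-1}}=\frac{q^2(q^2-1)}{(q^2+q-1)(q^2+q-2)}=\frac{q^2(q+1)}{(q+2)(q^2+q-1)},\qquad\frac{\binom{n-3}{q-2}}{\binom{n-2}{q-1}}=\frac{q-1}{q^2+q-1}.$$
Over the common denominator $(q+2)(q^2+q-1)$, twice the first ratio minus the second minus $1$ has numerator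
$$2q^2(q+1)-(q-1)(q+2)-(q+2)(q^2+q-1)=q^3-2q^2-2q+4=(q-2)(q^2-2)>0 .$$
So $|\mathcal F|>\binom{n-2}{q-1}$, a contradiction. Hence $e$ is unique.

**Step 5: $\mathcal F$ is the 2-star on $e$.** The purpose is to show that $\mathcal F$ sees only $A\cap e$.

Let $c,d\in X\setminus e$ be distinct. If $u_{cd}\ne0$, the Claim gives $S(e';g')\subseteq\mathcal F$ with $e'$ meeting $\{c,d\}$. As $e$ does not meet $\{c,d\}$, $e'\ne e$, contradicting Step 4. So $u_{cd}=0$, and $\mathcal F$ is invariant under $(c\,d)$. These transpositions generate $\mathrm{Sym}(X\setminus e)$. Two $k$-sets with the same intersection with $e$ lie in one orbit of this group, so whether $A\in\mathcal F$ depends only on $A\cap e$. Since $\mathcal F\supseteq S(e;g)\ne\emptyset$, it contains some $A\supseteq e$, hence all $k$-sets containing $e$. There are $\binom{n-2}{k-2}=|\mathcal F|$ of these, so $\mathcal F$ is exactly the 2-star on $e$. $\square$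

This completes the proofs of Theorems 5, 2 and 1.

## Families with exactly one line in every plane

*Proof of Theorem 3.* A 2-star on $e$ contains exactly one line of each plane, namely the line through the two points of $e$. Conversely, let $\mathcal F$ contain exactly one line of each $\pi P$. The aim is to verify the hypotheses of Theorem 5.

**Size.** For random $\pi$ the expected number of lines of $\pi P$ in $\mathcal F$ is $n|\mathcal F|/v$, and it is $1$. So $|\mathcal F|=v/n=\binom{n-2}{k-2}$.

**Entries of $E_j$.** We want the length of the projection of $p=\chi_P$ to $V_j$, and for this we need the entries of $E_j$ at pairs of equal sets and at pairs of sets meeting in one point. Since $E_j$ commutes with $\mathrm{Sym}(X)$, and this group is transitive on the pairs $(A,B)$ with a given $|A\cap B|$, the entry $E_j(A,B)$ depends only on $|A\cap B|$. The trace of $E_j$ is $m_j$, so each diagonal entry is $m_j/v$. Let $\varepsilon$ be the entry at pairs with $|A\cap B|=1$. There are $v\lambda_0$ such ordered pairs, as $\lambda_0$ is the degree of $\Gamma_1(n,k)$. So $\mathrm{tr}(E_jM)=\varepsilon v\lambda_0$.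 On the other hand $E_jM=\lambda_jE_j$ has trace $\lambda_jm_j$. Hence $\varepsilon=\frac{m_j}v\cdot\frac{\lambda_j}{\lambda_0}$.

**Projections of a plane.** Distinct lines of $P$ meet in one point, and $\lambda_0=(n-1)\lambda$, so for $j\ge3$
$$\|E_jp\|^2=p^\top E_jp=\frac{m_j}v\left(n+n(n-1)\frac{\lambda_j}{\lambda_0}\right)=\frac{m_jn}v\left(1+\frac{\lambda_j}\lambda\right)>0$$
by Lemma 6 and $m_j>0$.

**Level two.** Let $W$ be the span of all $\pi p$, $\pi\in\mathrm{Sym}(X)$. It is a submodule with $E_jW\ne0$ for all $j\ge3$, so by (a) it contains $V_j$ for all $j\ge3$. Now $\chi_{\mathcal F}-\frac1n\mathbf 1$ is orthogonal to every $\pi p$: the inner product is $1-\frac1n\cdot n=0$. So it is orthogonal to $V_j$ for all $j\ge3$, and so is $\mathbf 1$. Hence $\chi_{\mathcal F}\in V_0+V_1+V_2=U_2$, and Theorem 5 shows that $\mathcal F$ is a 2-star. $\square$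

## Colorings with $n$ colors

*Proof of Corollary 4.* Every coclique has size at most $v/n$ by Theorem 1. A coloring with at most $n$ colors would therefore partition $\mathcal K$ into exactly $n$ cocliques, each of size exactly $v/n$. By Theorem 1 these are $n$ pairwise disjoint 2-stars. But $k\ge4$, and the union of two pairs has at most four points, so some $k$-set contains both pairs and lies in both 2-stars. This is a contradiction. For $q=2$ the value $7$ was found above. $\square$

## Where $q>2$ is used

The condition $q>2$ cannot be dropped in Theorems 1, 2 and 5 or in Corollary 4. For $q=2$ the Fano cocliques have size $\binom{n-2}{k-2}=5$ and are not 2-stars. This contradicts the equality statement of Theorem 1, and that of Theorem 2 with $\mathcal F_1=\mathcal F_2$. The partition of $\mathcal K$ into the seven Fano cocliques contradicts Corollary 4. For Theorem 5, the weights $\frac13,-\frac16$ given earlier show $\chi_{\mathcal F_L}\in U_2$. The eigenvalues $(18,-3,-3,3)$ give another proof. With $\mathcal F_1=\mathcal F_2=\mathcal F_L$ and $f'=\chi_{\mathcal F_L}-\frac17\mathbf 1$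 we have
$$f'^\top Mf'=-18\cdot35\cdot\tfrac1{49}=-3\cdot35\cdot\tfrac17\cdot\tfrac67=-3\|f'\|^2 .$$
Since $M$ has no eigenvalue below $-3$, and has $-3$ only on $V_1+V_2$, it follows that $f'\in V_1+V_2$.

It is instructive to run the proof of Theorem 5 on $\mathcal F_L$. Take $a\in L$ and $b\notin L$. For the two points $y\in L\setminus\{a\}$ we get $u(y)=\frac13+\frac16=\frac12$. For the three points $y\notin L$, $y\ne b$, we get $u(y)=-\frac16-\frac13=-\frac12$. So $u$ is constant, with $c=-\frac12$, outside two points, and the conclusion of Step 1 happens to hold here. Then $qc=-1$, and Step 2 is where the argument breaks: it yields only $\binom{n-4}q=\binom32=3$ members of $\mathcal F_L$, namely the $3$-sets containing $b$ and disjoint from $L$, and $3$ does not exceed $5$. The two other decisive margins, $(q-2)(q^2-2)$ in Step 4 and $(q-2)(q^2+1)$ in Lemma 6, are both exactly $0$ at $q=2$.
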